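\title{The B\"acklund transformations of the second Painlev\'e equation}

\begin{abstract}
We determine all rational functions $F(t,y,y')$ that send solutions of the second Painlev\'e equation $y''=2y^3+ty+\alpha$ to solutions of $y''=2y^3+ty+\beta$. For every complex $\alpha$ each of them is a composition of the known maps $T_+$, $T_-$ and $S$. All of them are birational; one exists exactly when $\beta\in\pm\alpha+\mathbb Z$, and then there is one if $\alpha\notin\mathbb Z$ and there are two if $\alpha\in\mathbb Z$. The proof grades the field $\mathbb C(t,y,y')$ so that the leading part of the equation is autonomous, with a family of curves of genus one as orbits. It uses only textbook facts about function fields of curves and discrete valuations.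
\end{abstract}

\section{The problem and the results}

For $\alpha\in\mathbb C$, the second Painlev\'e equation with parameter $\alpha$ is
\begin{equation}\label{eq:PII}
P_{II}(\alpha):\qquad y''=2y^3+ty+\alpha,\qquad {}'=\frac{d}{dt}.
\end{equation}
A \emph{solution} is a meromorphic function $\mathcal P(t)$ on some domain that satisfies \eqref{eq:PII}. Let $\mathbb C(t)(y,y')$ be the field of rational functions in two independent variables $y,y'$ over $\mathbb C(t)$. For $F$ in this field and a solution $\mathcal P$, the meromorphic function $F(\mathcal P,\mathcal P')$ obtained by substitution is defined whenever the denominator of $F$ does not vanish identically along $(\mathcal P,\mathcal P')$.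

\begin{definition}\label{def:BT}
Let $\alpha,\beta\in\mathbb C$. A \emph{B\"acklund transformation from $P_{II}(\alpha)$ to $P_{II}(\beta)$} is a rational function $F\in\mathbb C(t)(y,y')$, $F\notin\mathbb C(t)$, such that $F(\mathcal P,\mathcal P')$ is a solution of $P_{II}(\beta)$ for every solution $\mathcal P$ of $P_{II}(\alpha)$ for which it is defined. A \emph{B\"acklund transformation of $P_{II}(\alpha)$} is one from $P_{II}(\alpha)$ to $P_{II}(\beta)$ for some $\beta$. We abbreviate the term to BT and say ``from $\alpha$ to $\beta$''.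
\end{definition}

Let $F'\in\mathbb C(t)(y,y')$ denote the $t$-derivative of $F$, with $y''$ eliminated by \eqref{eq:PII}. Then $(t,y,y')\mapsto(t,F,F')$ is a rational map between spaces of initial conditions that preserves $t$ and carries the flow of $P_{II}(\alpha)$ to the flow of $P_{II}(\beta)$. So the BTs measure which members of the family are rationally related and, for $\beta=\alpha$, which rational symmetries one member has. The condition $F\notin\mathbb C(t)$ removes maps that forget the solution: $-1/t$ solves $P_{II}(1)$, so without the condition it would be a BT from every $\alpha$ to $1$.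

Three maps are known for every $\alpha$ \cite{poster}:
\[
T_+(\alpha,y)=-y-\frac{\alpha+1/2}{y'+y^2+t/2},\qquad
T_-(\alpha,y)=-y+\frac{\alpha-1/2}{y'-y^2-t/2},\qquad S(y)=-y .
\]
They are BTs from $\alpha$ to $\alpha+1$, $\alpha-1$ and $-\alpha$, respectively (see Lemma~\ref{lem:known}). A \emph{composition of $T_+,T_-,S$ starting at $\alpha$} is given by parameters $\alpha_0=\alpha,\alpha_1,\dots,\alpha_k$ and maps $G_1,\dots,G_k$, where $G_i$ is $T_+(\alpha_{i-1},\cdot)$, $T_-(\alpha_{i-1},\cdot)$ or $S$ and $\alpha_i$ is $\alpha_{i-1}+1$, $\alpha_{i-1}-1$ or $-\alpha_{i-1}$ accordingly. The map $G_k\circ\dots\circ G_1$ is an element of $\mathbb C(t)(y,y')$: each intermediate expression is substituted into the next map together with its derivative, and $y''$ is eliminated by \eqref{eq:PII}. The identity $I(y)=y$ is the empty composition. For $n\ge0$ let $T^n$ be the composition of $n$ maps $T_+$ starting at $\alpha$, and for $n<0$ the composition of $|n|$ maps $T_-$; thus $T^n$ goes from $\alpha$ to $\alpha+n$.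

The following is posed as an open problem in \cite{poster}: \emph{for each $\alpha\in\mathbb C$, is every BT of $P_{II}(\alpha)$ a composition of $T_+$, $T_-$ and $S$?} The answer is yes.

\begin{theorem}\label{thm:main}
Let $\alpha\in\mathbb C$. Every BT of $P_{II}(\alpha)$ is equal, in $\mathbb C(t)(y,y')$, to $T^n$ or to $S\circ T^n$ for some $n\in\mathbb Z$.
\end{theorem}

\begin{theorem}\label{thm:structure}
Let $\alpha,\beta\in\mathbb C$.
\begin{enumerate}
\item[(i)] Every BT $F$ is birational: $\mathbb C(t)(F,F')=\mathbb C(t)(y,y')$.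
\item[(ii)] A BT from $\alpha$ to $\beta$ exists if and only if $\beta\in(\alpha+\mathbb Z)\cup(-\alpha+\mathbb Z)$. For such $\beta$ there is exactly one if $\alpha\notin\mathbb Z$, and there are exactly two if $\alpha\in\mathbb Z$. The only coincidences in the list of Theorem~\ref{thm:main} are $T^n=S\circ T^{-2\alpha-n}$ for $\alpha\in\frac12+\mathbb Z$.
\item[(iii)] If $F\in\mathbb C(t)(y,y')\setminus\mathbb C(t)$ and $F(\mathcal P,\mathcal P')$ solves $P_{II}(\beta)$ for one solution $\mathcal P$ of $P_{II}(\alpha)$ with $\mathcal P,\mathcal P'$ algebraically independent over $\mathbb C(t)$, then $F$ is a BT, hence in the list of Theorem~\ref{thm:main}.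
\end{enumerate}
\end{theorem}

For instance, $y$ and $-y$ are the two BTs from $0$ to $0$, and for $\alpha=-\frac12$ the numerator in $T_+$ vanishes, which is the coincidence $T^1=S\circ T^0$.

The simplest cases suggest the answer. The only BTs of the form $ay+b$ with $a,b\in\mathbb C(t)$ are $I$ and $S$ \cite{poster}, and a comparison of degrees extends this to all polynomials in $y,y'$ (Example~\ref{ex:poly}). But a BT may have a denominator, and nothing bounds its degree in advance, so no finite computation decides the question. There are also specific reasons for caution. For $\alpha=-\frac12$ the equation has the invariant curve $y'+y^2+t/2=0$, which no other value of $\alpha$ in the strip $-\frac12\le\operatorname{Re}\alpha<\frac12$ shares (Lemma~\ref{lem:nocurve}), so special parameters behave differently. And the autonomous limit of \eqref{eq:PII} has a continuous family of formal symmetries (Section~\ref{sec:rigid}) as well as maps of degree two to equations of the same shape (Remark~\ref{rem:isogeny}); each of these must be shown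 not to come from a BT. The method is shown on two examples, and the proof is outlined, in Section~\ref{sec:grading}.

\section{B\"acklund transformations as field homomorphisms}

Write $z=y'$, $K=\mathbb C(t,y,z)$ and
\[
D_\alpha=\partial_t+z\,\partial_y+(2y^3+ty+\alpha)\,\partial_z .
\]
Along a solution of $P_{II}(\alpha)$ the derivation $D_\alpha$ becomes $d/dt$, and $F'=D_\alpha F$. We write $D$ for $D_\alpha$ when $\alpha$ is fixed, and $D\log f=Df/f$.

All fields below have characteristic $0$, and we use the following facts about derivations. A derivation of a field $E$ with values in an extension field $E''$ extends uniquely to every intermediate field $E'$ that is algebraic over $E$; if it maps $E$ to $E$, the extension maps $E'$ to $E'$. An element that is algebraic over the kernel of a derivation lies in the kernel. If $E'/E$ is finite, the extension of a derivation of $E$ to a normal closure commutes with the $E$-automorphisms, by uniqueness, and hence it commutes with the trace $\operatorname{Tr}_{E'/E}$.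

\begin{lemma}\label{lem:criterion}
An element $F\in K\setminus\mathbb C(t)$ is a BT from $\alpha$ to $\beta$ if and only if, in $K$,
\begin{equation}\label{eq:E}
D_\alpha^2F=2F^3+tF+\beta .
\end{equation}
\end{lemma}

\begin{proof}
Write $F=P/Q$ with coprime polynomials. The ring $A=\mathbb C[t,y,z,1/Q]$ is stable under $D_\alpha$ and contains $\Phi=D_\alpha^2F-2F^3-tF-\beta$. Let $F$ be a BT and $(t_0,y_0,z_0)$ a point with $Q\ne0$. Substituting the local solution with $\mathcal P(t_0)=y_0$, $\mathcal P'(t_0)=z_0$ shows that $\Phi$ vanishes at this point. So $\Phi$ vanishes wherever $Q\neq0$, and $\Phi=0$. Conversely, substitution of a solution along which $Q\not\equiv0$ is a ring homomorphism from $A$ to meromorphic functions that takes $D_\alpha$ to $d/dt$; it turns \eqref{eq:E} into $P_{II}(\beta)$.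
\end{proof}

In particular $\beta$ is determined by $F$ and $\alpha$. Let $F$ be a BT from $\alpha$ to $\beta$ such that $F$ and $D_\alpha F$ are algebraically independent over $\mathbb C(t)$ (Corollary~\ref{cor:sign} shows that this always holds). Let $\varphi_F\colon K\to K$ be the $\mathbb C$-homomorphism with $t\mapsto t$, $y\mapsto F$, $z\mapsto D_\alpha F$. Then
\begin{equation}\label{eq:intertwine}
\varphi_F D_\beta=D_\alpha\varphi_F ,
\end{equation}
because both sides satisfy the Leibniz rule along $\varphi_F$ and they agree on $t$, on $y$, and, by \eqref{eq:E}, on $z$. If $G$ is a BT from $\beta$ to $\gamma$ with $\varphi_G$ defined, then $G\circ F=\varphi_F(G)$; applying $\varphi_F$ to the equation \eqref{eq:E} of $G$ shows that $G\circ F$ is a BT from $\alpha$ to $\gamma$, and $\varphi_{G\circ F}=\varphi_F\varphi_G$.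

Put
\[
g_+=z+y^2+\tfrac t2,\qquad g_-=z-y^2-\tfrac t2 .
\]

\begin{lemma}\label{lem:known}
For every $\alpha$ we have $D_\alpha g_+=2yg_++\alpha+\frac12$ and $D_\alpha g_-=-2yg_-+\alpha-\frac12$, hence
\[
T_+(\alpha,y)=y-D_\alpha\log g_+,\qquad T_-(\alpha,y)=y+D_\alpha\log g_- .
\]
The maps $T_+,T_-,S$ are BTs from $\alpha$ to $\alpha+1,\alpha-1,-\alpha$, and $\varphi_{T_+},\varphi_{T_-},\varphi_S$ are automorphisms of $K$. Moreover $T_-(\alpha+1,T_+(\alpha,y))=y=T_+(\alpha-1,T_-(\alpha,y))$. Every composition $G$ of $T_+,T_-,S$ is defined and is a BT, and $\varphi_G$ is an automorphism of $K$.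
\end{lemma}

\begin{proof}
We have $Dg_\pm=2y^3+ty+\alpha\pm(2yz+\frac12)=\pm2yg_\pm+\alpha\pm\frac12$. Let $c=\alpha+\frac12$, $g=g_+$ and $Y=T_+(\alpha,y)=-y-c/g$. Then
\[
DY=-z+\frac{c(2yg+c)}{g^2}=-z+\frac{2yc}{g}+\frac{c^2}{g^2},\qquad Y^2=y^2+\frac{2yc}{g}+\frac{c^2}{g^2},
\]
so that
\begin{equation}\label{eq:Yg}
DY-Y^2-\tfrac t2=-g_+ .
\end{equation}
Differentiating \eqref{eq:Yg} and using $-2Yg=2yg+2c$ gives
\[
D^2Y=2Y\bigl(Y^2+\tfrac t2-g\bigr)+\tfrac12-2yg-c=2Y^3+tY+\alpha+1 .
\]
By \eqref{eq:Yg} the field $\mathbb C(t)(Y,DY)$ contains $g_+$, hence $y=-Y-c/g_+$, hence $z$; it equals $K$. So $T_+$ is a BT, $\varphi_{T_+}$ is an automorphism, and $T_-(\alpha+1,Y)=-Y-c/g_+=y$. The claims on $S$ hold because $D^2(-y)=2(-y)^3+t(-y)-\alpha$. Since $\varphi_S(g_+)=-g_-$, the formulas give $T_-(\alpha,\cdot)=S\circ T_+(-\alpha,\cdot)\circ S$; conjugation by $S$ carries the statements on $T_+$ to those on $T_-$. The last sentence follows from $\varphi_{G\circ F}=\varphi_F\varphi_G$.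
\end{proof}

A first constraint comes from the growth in $y$ and $z$ for fixed $t$. Let $R=\mathbb C(t)[y,z]$, let $\operatorname{wt}$ be the weighted degree on $R$ with $y,z$ of weights $1,2$ and $\mathbb C(t)^*$ of weight $0$, and put $\operatorname{wt}(P/Q)=\operatorname{wt}P-\operatorname{wt}Q$.

\begin{lemma}\label{lem:weight}
$\operatorname{wt}(D\log f)\le1$ for all $f\in K^*$, and $\operatorname{wt}F\le 1$ for every BT $F$.
\end{lemma}

\begin{proof}
Each term of $D$ raises the weight of a polynomial by at most $1$, and $D\log(P/Q)=D\log P-D\log Q$. If $\operatorname{wt}F=d>1$, then in \eqref{eq:E} the term $2F^3$ has weight $3d$ and all other terms have weight at most $d+2<3d$.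
\end{proof}

\begin{example}\label{ex:poly}
Let $F\in R$ be a BT. By Lemma~\ref{lem:weight}, $F=ay+b$ with $a,b\in\mathbb C(t)$, $a\neq0$, and \eqref{eq:E} reads
\[
a''y+2a'z+a(2y^3+ty+\alpha)+b''=2(ay+b)^3+t(ay+b)+\beta .
\]
The coefficients of $y^3$ and $y^2$ give $a^2=1$ and $b=0$. So $F=\pm y$ and $\beta=\pm\alpha$.
\end{example}

\section{The grading, two examples and the plan}\label{sec:grading}

\subsection*{The grading}
The weight forgets $t$ and says little about rational $F$. A finer grading comes from letting $t$ grow as well. Substituting $y=\lambda Y$, $t=\lambda^2t_0+\lambda^{-1}u$ in \eqref{eq:PII} gives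
\[
\frac{d^2Y}{du^2}=2Y^3+t_0Y+\lambda^{-3}(uY+\alpha),
\]
so for large $\lambda$ the equation is a perturbation, of relative order three, of an autonomous equation in which $t$ is frozen. Here $t,y,z$ scale with exponents $2,1,2$.

Accordingly, give $t,y,z$ the degrees $2,1,2$. Let $K_n\subset K$ consist of $0$ and the quotients of homogeneous polynomials whose degrees differ by $n$; elements of some $K_n$ are called homogeneous. For $f=P/Q\in K^*$ put $\deg f=\deg P-\deg Q$ and $\operatorname{lead}f=P_{\mathrm{top}}/Q_{\mathrm{top}}$, where ``top'' denotes the homogeneous part of highest degree, and put $\deg0=-\infty$. Then $v=-\deg$ is a discrete valuation of $K$ with residue field $K_0$. Since $K_n=y^nK_0$, the formal sums $\sum_{n\le N}f_n$ with $f_n\in K_n$ form the complete field $\widehat K=K_0((1/y))$. Expanding $1/Q$ as a geometric series in $(Q-Q_{\mathrm{top}})/Q_{\mathrm{top}}$ embeds $K$ in $\widehat K$ as a dense subfield, compatibly with $\deg$ and $\operatorname{lead}$. The $f_n$ are the \emph{components} of $f$. Split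
\[
D_\alpha=D_0+X_\alpha,\qquad D_0=z\,\partial_y+(2y^3+ty)\,\partial_z,\qquad X_\alpha=\partial_t+\alpha\,\partial_z .
\]
(From now on $D_0$ means this autonomous derivation, never $D_\alpha$ at $\alpha=0$.) Then $D_0K_n\subset K_{n+1}$ and $X_\alpha K_n\subset K_{n-2}$. Applied term by term, $D_0,X_\alpha,\partial_y,\partial_z$ are continuous derivations of $\widehat K$; they agree with the given ones on polynomials, hence on $K$. In particular $\deg(D\log f)\le1$. The field $\mathbb C((1/t))$ lies in $\widehat K$, has only even degrees, and $D$ acts on it as $d/dt$, which lowers the degree by at least $2$.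

The autonomous derivation has two independent first integrals. Put
\[
H=z^2-y^4-ty^2\in K_4,\qquad k=\mathbb C(t,H),\qquad \Delta=t^2-4H,\qquad B=H-\tfrac{t^2}4=-\tfrac\Delta4 .
\]
Then $D_0t=D_0H=0$, so $D_0$ is $k$-linear; $K=k(y,z)$ with $z^2=y^4+ty^2+H$; and
\[
g_+g_-=B,\qquad D_0g_+=2yg_+,\qquad X_\alpha g_+=\alpha+\tfrac12 .
\]
For $c\in k$ let $c_t,c_H$ be its partial derivatives as a rational function of $t,H$. As $X_\alpha H=-y^2+2\alpha z$,
\begin{equation}\label{eq:Xc}
X_\alpha c=c_t+c_H(-y^2+2\alpha z)\qquad(c\in k).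
\end{equation}

\begin{lemma}\label{lem:parity}
\begin{enumerate}
\item[(a)] $k\cap K_n=0$ for odd $n$.
\item[(b)] If $c\in k\cap K_r$, then $2tc_t+4Hc_H=rc$. Moreover $k\cap K_0=\mathbb C(\sigma)$ with $\sigma=H/t^2$.
\item[(c)] $K\cap\mathbb C((1/t))=\mathbb C(t)$ in $\widehat K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The automorphism $\theta\colon(t,y,z)\mapsto(t,-y,z)$ fixes $k$ and acts on $K_n$ as $(-1)^n$. (b) The derivation $2t\partial_t+y\partial_y+2z\partial_z$ acts on $K_r$ as $r$ and on $k$ as $c\mapsto 2tc_t+4Hc_H$. On $k=\mathbb C(\sigma)(t)$ it kills $\sigma$ and sends $t$ to $2t$, so its kernel is $\mathbb C(\sigma)$. (c) An element of the intersection is killed by $\partial_y$ and $\partial_z$.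
\end{proof}

For $f\in K$ let $[f]$ be its class in the $k$-vector space $K/D_0K$. Since $[z]=[D_0y]=0$ and $1/g_\pm=g_\mp/B$,
\begin{equation}\label{eq:classg}
\Bigl[\frac1{g_+}\Bigr]=-\frac1B\Bigl([y^2]+\frac t2[1]\Bigr)=-\Bigl[\frac1{g_-}\Bigr].
\end{equation}
We shall see that $[1]$ and $[y^2]$ are linearly independent (Lemma~\ref{lem:indep}).

\subsection*{Two examples}
Let $c=\alpha+\frac12$ and $\kappa=\beta-\alpha$. In both examples $F=y+F_{-2}+\cdots$, and we compute $[F_{-2}]$.

\begin{example}\label{ex:ST}
$F=S\circ T^1=y+c/g_+$ goes from $\alpha$ to $-\alpha-1$, so $\kappa=-2c$ and $F_{-2}=c/g_+=-\frac\kappa2\cdot\frac1{g_+}$. By Lemma~\ref{lem:known}, $F=-y+D\log g_+$.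
\end{example}

\begin{example}\label{ex:T2}
$F=T^2$ has $\kappa=2$. Let $Y=T^1$ and $\tilde g=DY+Y^2+\frac t2=2Y^2+t-g_+$, by \eqref{eq:Yg}. As $\operatorname{lead}Y=-y$, we get $\operatorname{lead}\tilde g=2y^2+t-g_+=-g_-$. From
\[
F=-Y-\frac{c+1}{\tilde g}=y+\frac c{g_+}-\frac{c+1}{\tilde g}
\quad\text{we read}\quad F_{-2}=\frac c{g_+}+\frac{c+1}{g_-},
\]
and \eqref{eq:classg} gives $[F_{-2}]=-[1/g_+]=-\frac\kappa2[1/g_+]$: the parameter $\alpha$ has dropped out and only $\kappa$ remains.

There is a second way to compute this class. By Lemma~\ref{lem:known}, $F=Y-D\log\tilde g=y+D\log\rho$ with $\rho=1/(g_+\tilde g)$, and $\rho_0=\operatorname{lead}\rho=-B^{-1}$. Write $\rho=\rho_0e^{\ell}$ with $\ell\in\widehat K$ of negative degree. The component of degree $-2$ of $D\log\rho$ is $X_\alpha\log\rho_0+D_0\ell_{-3}$, and \eqref{eq:Xc} gives $X_\alpha B=-y^2-\frac t2+2\alpha z$. Hence $[F_{-2}]=-[X_\alpha B/B]=\frac1B([y^2]+\frac t2[1])=-[1/g_+]$, as before.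
\end{example}

The second computation contains the main idea. Had $\rho_0$ been $B^{-m}$, it would have given $[F_{-2}]=-m[1/g_+]$. If the formula $[F_{-2}]=-\frac\kappa2[1/g_+]$ holds for every BT with leading form $y$, then $\kappa/2=m$ is the exponent of $B$ in a rational function, and so it is an integer.

\subsection*{The plan}
Let $F$ be a BT from $\alpha$ to $\beta$.
\begin{enumerate}
\item \emph{Leading form} (Section~\ref{sec:lead}): $\operatorname{lead}F=\epsilon y$ with a sign $\epsilon=\pm$.
\item \emph{Uniqueness} (Section~\ref{sec:rigid}): $F$ is determined by $\beta$ and $\epsilon$. If $\epsilon=+$, then $F=y+F_{-2}+\cdots$ with $[F_{-2}]=-\frac\kappa2[1/g_+]$.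
\item \emph{Integrality} (Section~\ref{sec:log}): $F=ay+c+D\log\rho$ with $a\in\mathbb Z$, $c\in\mathbb C(t)$. If $\epsilon=+$, then $a=1-2j$ and $\frac\kappa2+j(\alpha+\frac12)\in\mathbb Z$. In Examples~\ref{ex:ST} and~\ref{ex:T2}, $j=1$ and $j=0$.
\item \emph{The integer $a$} (Section~\ref{sec:a}): for $\alpha\notin\frac12+\mathbb Z$ we need $j\in\{0,1\}$. This follows from $a\tilde a=1$, where $\tilde a$ belongs to the inverse of $F$, so birationality (Section~\ref{sec:birational}) must be proved beforehand.
\end{enumerate}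
Steps 3 and 4 leave only values of $\beta$ that are reached by a known map with the same sign, and step 2 identifies $F$ with that map. Section~\ref{sec:curve} collects what these steps need about the pair $(K,D_0)$.

\section{The function field $K/k$ of genus one}\label{sec:curve}

\subsection*{Places and residues}
Fix an algebraic closure $\bar k$ of $k$. The quartic $q(y)=y^4+ty^2+H$ has discriminant $16H\Delta^2\ne0$, so it is not a square in $\bar k(y)$. Hence $\bar kK$ is the function field of the smooth projective curve $\mathcal E$ over $\bar k$ defined by $z^2=q(y)$, and $\bar k\cap K=k$. \emph{Places} are the points of $\mathcal E$. Besides the affine points there are two places $\infty_+,\infty_-$, at which $1/y$ is a uniformizer and $z/y^2=-1,+1$, respectively; indeed $(z/y^2)^2=1+ty^{-2}+Hy^{-4}$. The differential $dy/z$ has neither zeros nor poles: at an affine point with $z\ne0$ use the uniformizer $y-y_0$; at $z=0$ use $z$ and $dy/z=2\,dz/q'(y)$; at $\infty_\pm$ use $dy/z=-d(1/y)/(z/y^2)$. So the canonical divisor has degree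 $0$ and $\mathcal E$ has genus one.

We use these facts about a function field of one variable over $\bar k$: an element without poles lies in $\bar k$; the residues of a differential add up to $0$; and in genus one no function has divisor $P-P'$ with $P\ne P'$, since it would generate the field and force genus $0$.

The derivation $D_0$ extends $\bar k$-linearly to $\bar kK$, and $df=D_0f\cdot dy/z$, because both sides are $\bar k$-derivations in $f$ that agree on $y$. At each place, formal integration gives a unique uniformizer $u$ of the completion with $du=dy/z$; the completion is $\bar k((u))$ and $D_0=d/du$ on it. The \emph{residue} of a function $f$ at the place is the coefficient of $u^{-1}$ in its expansion, that is, the residue of $f\,dy/z$.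

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[(a)] If $f$ has a pole of order $p\ge1$ at a place, then $D_0f$ has a pole of order $p+1$. The kernel of $D_0$ on $K$ is $k$.
\item[(b)] The residues of $f\in\bar kK$ add up to $0$. The residue of $D_0\log f$ at a place is the order of $f$ there.
\item[(c)] If $x\in K$ and $D_0^2x=2x^3+tx$, then every pole of $x$ is simple with residue $\pm1$.
\item[(d)] $y$ has residue $\pm1$ at $\infty_\pm$ and no other poles, and $\operatorname{div}g_+=2\infty_+-2\infty_-$.
\end{enumerate}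
\end{lemma}

\begin{proof}
(a) and (b) follow from $D_0=d/du$; an element of $K$ killed by $D_0$ has no poles and lies in $\bar k\cap K$. (c) At a pole of order $p$ the terms $D_0^2x$, $x^3$, $tx$ have poles of orders $p+2,3p,p$, so $p=1$; for $x=r/u+\cdots$ the coefficients of $u^{-3}$ give $2r=2r^3$. (d) If $y=r/u+\cdots$, then $z=D_0y=-r/u^2+\cdots$ and $z/y^2=-1/r$ at the place, so $r=\pm1$ at $\infty_\pm$. Thus $g_-=-2u^{-2}+\cdots$ at $\infty_+$ and $g_+=2u^{-2}+\cdots$ at $\infty_-$. The functions $g_\pm$ have no affine poles and $g_+g_-=B\in k^*$; so $g_+$ has no affine zeros and a double zero at $\infty_+$.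
\end{proof}

\subsection*{Classes modulo $D_0K$}

\begin{lemma}\label{lem:indep}
The classes $[1]$ and $[y^2]$ are linearly independent over $k$.
\end{lemma}

\begin{proof}
Let $D_0f=c_1+c_2y^2$ with $c_i\in k$. By Lemma~\ref{lem:local}, $f$ has at most simple poles, at $\infty_\pm$, and as $y^2=u^{-2}+\cdots$ the residue is $-c_2$ at both. So $-2c_2=0$. Then $f$ has no poles, $f\in k$ and $c_1=0$.
\end{proof}

\begin{lemma}\label{lem:classes}
Let $x\in K$ satisfy $w:=D_0x\ne0$, $D_0w=2x^3+tx$ and $w^2=x^4+tx^2+\tilde H$ with $\tilde H\in k$. Put $\tilde\Delta=t^2-4\tilde H$ and assume $\tilde H\tilde\Delta\ne0$. Then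
\[
\Bigl[\frac1{w^2}\Bigr]=-\frac{2\tilde H[1]+t[x^2]}{\tilde H\tilde\Delta},\qquad
\Bigl[\frac{x^2}{w^2}\Bigr]=\frac{t[1]+2[x^2]}{\tilde\Delta}.
\]
In particular, taking $x=y$, we have $[1/z^2]\ne0$.
\end{lemma}

\begin{proof}
Using $x^4=w^2-tx^2-\tilde H$ to reduce the numerators,
\begin{align*}
D_0\Bigl(\frac xw\Bigr)&=1-\frac{2x^4+tx^2}{w^2}=-1+\frac{tx^2+2\tilde H}{w^2},\\
D_0\Bigl(\frac{x^3}w\Bigr)&=3x^2-\frac{2x^6+tx^4}{w^2}=x^2+t-\frac{(t^2-2\tilde H)x^2+t\tilde H}{w^2}.
\end{align*}
So $A_0=[1/w^2]$ and $A_2=[x^2/w^2]$ satisfy $2\tilde HA_0+tA_2=[1]$ and $t\tilde HA_0+(t^2-2\tilde H)A_2=[x^2]+t[1]$. The determinant is $2\tilde H(t^2-2\tilde H)-t^2\tilde H=\tilde H\tilde\Delta$, and Cramer's rule gives the formulas. The last claim follows from Lemma~\ref{lem:indep}.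
\end{proof}

The inequality $[1/z^2]\neq0$ is used at four points of the proof. Its meaning appears when we differentiate across the family of curves.

\subsection*{Derivations across the family}
Let $Z=\frac1{2z}\partial_z$ and $U=\partial_t+\frac{y^2}{2z}\partial_z$. Then $Z$ sends $t,H,y$ to $0,1,0$ and $U$ sends them to $1,0,0$; on $k$ they are $c\mapsto c_H$ and $c\mapsto c_t$. A derivation of $K$ over $\mathbb C$ is determined by its values on $t,H,y$, and comparing these values gives
\begin{equation}\label{eq:brackets}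
[Z,D_0]=\frac1{2z^2}D_0,\qquad [U,D_0]=\frac{y^2}{2z^2}D_0,\qquad X_\mu=U+\omega_\mu Z,\quad \omega_\mu=-y^2+2\mu z .
\end{equation}
(Brackets of operators are commutators.) Every derivation $W$ of $K$ over $\mathbb C(t)$ has the form $W=gZ+fD_0$ with $g=W(H)$, $f=W(y)/z$, and
\begin{equation}\label{eq:bracketW}
[gZ+fD_0,D_0]=\Bigl(\frac g{2z^2}-D_0f\Bigr)D_0-D_0(g)\,Z .
\end{equation}
Thus $[1/z^2]\ne0$ says that $Z$ cannot be corrected by a multiple of $D_0$ so as to commute with $D_0$.

The next two lemmas are stated for an algebraic extension $\Omega$ of $K$, with $D_0$ and $Z$ extended to it. Section~\ref{sec:lead} uses $\Omega=K$; Section~\ref{sec:birational} needs the general case.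

\begin{lemma}\label{lem:linear}
Let $b\in k^*$ and $\gamma\in\Omega$ with $D_0^2\gamma=b\gamma$. Then $\gamma=0$.
\end{lemma}

\begin{proof}
Suppose $\gamma\ne0$. The compositum of $K(\gamma)$ and $\bar k$ is a function field of one variable over $\bar k$, finite over $\bar kK$. Take one of its places, of ramification index $e'$ over a place of $\mathcal E$ with parameter $u$. Then $u$ is a unit times the $e'$-th power of a uniformizer, and the unit has an $e'$-th root by Hensel's lemma; so the completion is $\bar k((u^{1/e'}))$, and $D_0=d/du$ on it by uniqueness of extensions. If $\gamma=cu^\rho+\cdots$ with $c\ne0$ and $\rho\ne0,1$, then $D_0^2\gamma$ has leading exponent $\rho-2$, while $b\gamma$ has $\rho$. So $\rho\in\{0,1\}$ at every place, $\gamma$ has no poles, $\gamma\in\bar k$, and $b\gamma=D_0^2\gamma=0$, a contradiction.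
\end{proof}

\begin{lemma}\label{lem:Zh}
Let $x\in\Omega$ satisfy $w:=D_0x\neq0$ and $D_0w=2x^3+tx$, and let $h=w^2-x^4-tx^2$. Then $D_0h=0$ and
\begin{equation}\label{eq:Zh}
D_0\Bigl(\frac{Zx}w\Bigr)=\frac{Zh}{2w^2}-\frac1{2z^2}.
\end{equation}
Moreover $Zh\ne0$; in particular $h$ is transcendental over $\mathbb C(t)$.
\end{lemma}

\begin{proof}
$D_0h=2w(2x^3+tx)-(4x^3+2tx)w=0$. The first identity in \eqref{eq:brackets} holds on $\Omega$, as both sides are derivations that agree on $K$. So $D_0(Zx)=Zw-w/(2z^2)$. Applying $Z$ to the definition of $h$ gives $2wZw=(4x^3+2tx)Zx+Zh$. Therefore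
\[
D_0\Bigl(\frac{Zx}w\Bigr)=\frac{Zw}w-\frac1{2z^2}-\frac{(2x^3+tx)Zx}{w^2}=\frac{Zh}{2w^2}-\frac1{2z^2}.
\]
If $Zh=0$, apply the trace of the finite extension $K(x)/K$, which contains $Zx/w$: it gives $[K(x):K]/(2z^2)\in D_0K$, contrary to $[1/z^2]\ne0$. Finally, $Z$ kills every element that is algebraic over $\mathbb C(t)$.
\end{proof}

\section{The leading form}\label{sec:lead}

We first ask how large a solution of $P_{II}$ can be in a valued field that looks like $\widehat K$. At a first reading take $L=\widehat K$ below; the general setting is needed for birationality.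

Let $L$ be a field that is complete for a discrete valuation $-d$ with values in $\frac1e\mathbb Z$. Its graded ring is $\operatorname{gr}L=\bigoplus_a\{d\le a\}/\{d<a\}$. The class $\bar f$ of $f\in L^*$ is taken in degree $d(f)$; it is nonzero and $\overline{f_1f_2}=\bar f_1\bar f_2$, so $\operatorname{gr}L$ is a domain, whose part of degree $0$ is the residue field. Let $\Omega$ be its fraction field. A derivation $D$ of $L$ with $d(Df)\le d(f)+1$ is continuous and induces a derivation $\bar D$ of degree $+1$ of $\operatorname{gr}L$, and so a derivation of $\Omega$. We call $(L,d,D)$ \emph{admissible} if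
\begin{enumerate}
\item[(A1)] $L\supset\mathbb C((1/t))$, on which $d=\deg$ and $D=d/dt$, and $d(Df)\le d(f)+1$ on $L$;
\item[(A2)] there is a $\mathbb C$-embedding $j\colon K\to\Omega$ with $j(t)=\bar t$ and $jD_0=\bar Dj$ such that $\Omega$ is algebraic over $j(K)$.
\end{enumerate}
Through $j$, Lemmas~\ref{lem:linear} and~\ref{lem:Zh} apply to $\Omega$, with $\bar D$ as the extension of $D_0$; we write $t$ for $\bar t$. The triple $(\widehat K,\deg,D_\alpha)$ is admissible: $\operatorname{gr}\widehat K=\bigoplus_nK_n$, $\Omega=K$, $\bar f=\operatorname{lead}f$, $\bar D=D_0$ and $j$ is the identity.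

\begin{lemma}\label{lem:trichotomy}
Let $(L,d,D)$ be admissible, $\gamma\in\mathbb C$, and $Y\in L$ with $D^2Y=2Y^3+tY+\gamma$. Then one of the following holds.
\begin{enumerate}
\item[(i)] $Y\in\mathbb C((1/t))$.
\item[(ii)] $L$ contains $r$ with $r^2=-t/2$, and $Y$ lies in the $D$-stable subfield $\mathbb C((1/r))$.
\item[(iii)] $d(Y)=1$, and $x=\bar Y$ satisfies $\bar Dx\ne0$ and $\bar D^2x=2x^3+tx$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $a=d(Y)$. If $a>1$, then $2Y^3$ has degree $3a$ and the other terms have degree at most $a+2<3a$, which is impossible. The remaining cases correspond to the equilibria $x=0$ and $x^2=-t/2$ of the autonomous equation and to its nonconstant solutions. Near an equilibrium we build a formal solution $f$ in $t$ alone and show that $G=Y-f$ vanishes, because its class would solve the linearized equation. For any solution $f\in L$,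
\begin{equation}\label{eq:G}
D^2G=2G^3+6fG^2+(6f^2+t)G .
\end{equation}

\emph{Case $a<1$.} The map $f\mapsto(f''-2f^3-\gamma)/t$ sends $\{\deg\le-2\}\subset\mathbb C((1/t))$ to itself and lowers the degree of differences by at least $6$. Its fixed point $f$ solves $P_{II}(\gamma)$. If $G\ne0$, then $b=d(G)<1$, so $3b<b+2$ and $2b-2<b+2$, and the part of degree $b+2$ of \eqref{eq:G} is $\bar D^2\bar G=t\bar G$. This contradicts Lemma~\ref{lem:linear}. So (i) holds.

\emph{Case $a=1$.} The part of degree $3$ of the equation is $\bar D^2x=2x^3+tx$. If $\bar Dx\ne0$, (iii) holds. Let $\bar Dx=0$. Then $x^2=-t/2$, so $-t/(2Y^2)$ is a $1$-unit (a unit with residue $1$). By Hensel's lemma it has a square root that is a $1$-unit; this gives $r\in L$ with $r^2=-t/2$ and $d(Y-r)<1$. The closure of $\mathbb C(r)$ in $L$ is $\mathbb C((1/r))$, with $d(r)=1$, and $Dr=-1/(4r)$; so this field is $D$-stable and $D$ lowers degrees on it by at least $2$. Since $2r^3+tr=0$ and $6r^2+t=-2t$, the element $f=r+\chi$ is a solution if and only if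
\[
\chi=\frac1{2t}\bigl(\gamma-D^2r-D^2\chi+6r\chi^2+2\chi^3\bigr).
\]
The right side maps $\{d\le-2\}\subset\mathbb C((1/r))$ to itself and lowers the degree of differences by at least $3$; let $\chi$ be the fixed point. If $G\neq0$, then $b=d(G)<1$, so $3b<b+2$ and $2b+1<b+2$, while $6f^2+t=-2t+12r\chi+6\chi^2$ with $d(12r\chi+6\chi^2)\le-1$. The part of degree $b+2$ of \eqref{eq:G} is $\bar D^2\bar G=-2t\bar G$, contrary to Lemma~\ref{lem:linear}. So (ii) holds.
\end{proof}

\begin{proposition}\label{prop:lead}
If $F$ is a BT, then $\deg F=1$ and $\operatorname{lead}F=\pm y$.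
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:trichotomy} to $Y=F$ in $\widehat K$. Case (i) gives $F\in\mathbb C(t)$ by Lemma~\ref{lem:parity}(c); this is where the hypothesis $F\notin\mathbb C(t)$ enters. In case (ii), $(\operatorname{lead}r)^2=-t/2$, but $t$ is not a square in $K$. So $x=\operatorname{lead}F\in K_1$, $w=D_0x\in K_2\setminus\{0\}$ and $D_0w=2x^3+tx$. By Lemma~\ref{lem:Zh}, $\tilde H=w^2-x^4-tx^2$ lies in $\ker D_0\cap K_4=k\cap K_4$ and $\tilde H_H\ne0$; hence $\tilde H\ne0$ and $\tilde H\neq t^2/4$. It remains to show that $x=\pm y$. We count the poles of $x$ and then locate them.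

\emph{The number of poles.} Since $x\notin k$, it has poles; they are simple with residues $\pm1$ that add up to $0$, so their number is $2n$ with $n\ge1$. By \eqref{eq:Zh}, $\tilde H_H[1/w^2]=[1/z^2]$. Inserting Lemma~\ref{lem:classes} for $x$ and for $y$, we get
\[
[x^2]=p[1]+q[y^2],\qquad p\in k,\qquad q=\frac{\tilde H\tilde\Delta}{\tilde H_H\,H\Delta}.
\]
Let $D_0f=x^2-p-qy^2$ with $f\in K$. The poles of $f$ are at most simple, and the residue of $f$ is minus the coefficient of $u^{-2}$ in $D_0f$. Each pole of $x$ contributes $1$ to this coefficient and each of $\infty_\pm$ contributes $-q$. So $-2n+2q=0$, that is, $\tilde H\tilde\Delta=nH\Delta\tilde H_H$. By Lemma~\ref{lem:parity}(b), $\tilde H=t^2h(\sigma)$ with $h\in\mathbb C(\sigma)$, and $\tilde H_H=h'(\sigma)$. Dividing by $t^4$ gives $h(1-4h)=n\sigma(1-4\sigma)h'$. For $\phi=h/(1-4h)\in\mathbb C(\sigma)^*$ this says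
\[
\frac{\phi'}{\phi}=\frac{h'}{h(1-4h)}=\frac1{n\,\sigma(1-4\sigma)} .
\]
The residue $1/n$ at $\sigma=0$ is the order of $\phi$ there, an integer. So $n=1$.

\emph{The position of the poles.} Let $p_\pm$ be the pole of $x$ with residue $\pm1$; the function $w/x^2\in K_0$ takes the value $\mp1$ at $p_\pm$. The automorphism $\theta$ from the proof of Lemma~\ref{lem:parity}, extended $\bar k$-linearly, sends $x$ to $-x$ and fixes $w/x^2$; so it permutes $\{p_+,p_-\}$ and preserves the values $\mp1$, hence fixes both places. The group $\operatorname{Gal}(\bar k/k)$, acting on $\bar kK$ over $K$, fixes $x$, $w/x^2$ and the numbers $\mp1$; so it also fixes both places. The fixed places of $\theta$ are $\infty_+$ and $\infty_-$, which the $\theta$-invariant function $z/y^2$ distinguishes, and the points $(y,z)=(0,\pm\sqrt H)$. The latter are exchanged by an element of the Galois group, since $\sqrt H\notin k$. So $\{p_+,p_-\}=\{\infty_+,\infty_-\}$. Then $x-y$ or $x+y$ has no poles, so it lies in $k\cap K_1=0$.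
\end{proof}

\begin{remark}\label{rem:isogeny}
The function $x$ has degree $2n$ on $\mathcal E$ and degree $2$ in the subfield $k(x,w)$, so $n=[K:k(x,w)]$. Such subfields with $n>1$ do occur for equations of the same shape. For $x=z/y\in K_1$, which has four poles, $D_0x=y^2-H/y^2$, $D_0^2x=2x(y^2+H/y^2)$ and $x^2=y^2+t+H/y^2$, so $D_0^2x=2x^3-2tx$. The proof that $n=1$ therefore has to use that the coefficient of $x$ is the same $t$; it does so through Lemma~\ref{lem:classes}.
\end{remark}

Define the \emph{sign} $\epsilon(F)=\pm$ of a BT by $\operatorname{lead}F=\epsilon(F)y$.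

\begin{corollary}\label{cor:sign}
Let $F$ be a BT of $P_{II}(\alpha)$. Then $F$ and $D_\alpha F$ are algebraically independent over $\mathbb C(t)$, and $\varphi_F$ preserves $\deg$. If $\epsilon(F)=+$, then $\operatorname{lead}\varphi_F(f)=\operatorname{lead}f$ for all $f\in K^*$. Further, $\epsilon(S\circ F)=\epsilon(T_\pm\circ F)=-\epsilon(F)$, so $\epsilon(T^n)=(-1)^n$ and $\epsilon(S\circ T^n)=(-1)^{n+1}$.
\end{corollary}

\begin{proof}
With $\epsilon=\epsilon(F)$ we have $\operatorname{lead}DF=D_0(\epsilon y)=\epsilon z$. For a polynomial $P\ne0$ the component of degree $\deg P$ of $P(t,F,DF)$ is $P_{\mathrm{top}}(t,\epsilon y,\epsilon z)\ne0$. This gives the first three claims. The element $DF\pm(F^2+\frac t2)$ has leading form $\epsilon z\pm(y^2+\frac t2)$, of degree $2$, so $T_\pm\circ F=-F+(\text{degree}\le-2)$.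
\end{proof}

\section{Birationality}\label{sec:birational}

\begin{proposition}\label{prop:birational}
Let $F$ be a BT from $\alpha$ to $\beta$. Then $\varphi_F$ is an automorphism of $K$, that is, $\mathbb C(t)(F,D_\alpha F)=K$, and $\varphi_F^{-1}(y)$ is a BT from $\beta$ to $\alpha$.
\end{proposition}

By Corollary~\ref{cor:sign}, $\varphi_F$ looks like the identity near the valuation $v$. This is a local statement, and a covering of degree greater than one can be trivial near one valuation if other valuations of $K$ lie over the same valuation of the image. We have to exclude these. We recall the tool. Let $E'/E$ be a finite separable extension, $\tilde v$ a discrete valuation of $E$, and $v_1,\dots,v_s$ its extensions to $E'$, with ramification indices $e_i$ (index of value groups) and residue degrees $f_i$. Then $\sum_ie_if_i=[E':E]$; see \cite[Ch.~I, \S4, Prop.~10]{Serre}. The completion of $E'$ at $v_i$ is a finite extension of the completion of $E$.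

Replacing $F$ by $-F$, a BT from $\alpha$ to $-\beta$ that generates the same field, we may assume $\epsilon(F)=+$ in the proof of surjectivity. Let $K_F=\varphi_F(K)$ and $\tilde v=v|_{K_F}$. The extension $K/K_F$ is finite, being finitely generated and algebraic (both fields have transcendence degree $2$ over $\mathbb C(t)$). As $\varphi_F$ preserves leading forms, $\tilde v$ has value group $\mathbb Z$ and residue field $K_0$, so $v$ has $e=f=1$ over $\tilde v$. It suffices to show that $v$ is the only extension of $\tilde v$. Let $v'$ be any extension, $e$ its ramification index, $d=-v'$ normalized so that $d=\deg$ on $K_F$, and let $L_0\subset L$ be the completions of $K_F$ and of $K$ at $v'$. We know nothing yet about $d(y)$ and $d(z)$. The idea is to treat $y$ as an unknown solution of $P_{II}(\alpha)$ in $L$.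

\begin{lemma}\label{lem:tame}
$D=D_\alpha$ extends from $K$ to $L$ so that $(L,d,D)$ is admissible.
\end{lemma}

\begin{proof}
(A1) The point is the estimate $d(Df)\le d(f)+1$, which is known only on $K_F$ and must be carried through the finite extension $L/L_0$. Let $\pi=F/t\in K_F$, of degree $-1$, and $\delta=\pi D$. By \eqref{eq:intertwine}, $D$ maps $K_F$ to itself and $\deg D\varphi_F(f)=\deg D_\beta f\le\deg f+1$. So $\delta$ does not raise $d$ on $K_F$, and it extends by continuity to a derivation of $L_0$ with the same property. Extend $\delta$ to the finite extension $L$. Let $O_0$ be the valuation ring of $L_0$.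

As the residue characteristic is $0$, $L$ is obtained in two standard steps. First, $L_1=L_0(\zeta)$ is unramified over $L_0$ with the same residue field as $L$; its valuation ring is $O_1=O_0[\zeta]$, where $\zeta$ is a root of a monic $m\in O_0[X]$ with $m'(\zeta)$ a unit. Second, $L/L_1$ is totally ramified of degree $e$, and $L=L_1(\Pi)$ with $\Pi^e=\varpi$ a uniformizer of $L_1$. Indeed, for a uniformizer $\Pi_0$ of $L$ we can write $\Pi_0^e=\pi bb_1$ with $b\in O_1^*$ and $b_1$ a $1$-unit of $L$; by Hensel's lemma $b_1=b_2^e$, and we take $\Pi=\Pi_0/b_2$, $\varpi=\pi b$.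

Differentiating $m(\zeta)=0$ gives $\delta\zeta=-m^\delta(\zeta)/m'(\zeta)\in O_1$, where $m^\delta$ is $m$ with $\delta$ applied to the coefficients; so $\delta O_1\subset O_1$. For $f=\pi^nb$ with $b\in O_1^*$ we get $\delta f/f=n\,\delta\pi/\pi+\delta b/b\in O_1$. Also $\delta\Pi/\Pi=\frac1e\,\delta\varpi/\varpi\in O_1$, so $\delta$ does not raise the degree of $a\Pi^i$ for $a\in L_1$. For $f=\sum_{0\le i<e}a_i\Pi^i$ the nonzero terms have distinct degrees modulo $\mathbb Z$, so $d(f)=\max_id(a_i\Pi^i)$ and $d(\delta f)\le d(f)$. On $K$, $\delta$ agrees with $\pi D$, since both are derivations $K\to L$ that agree on $K_F$. Put $D=\pi^{-1}\delta$ on $L$. The closure of $\mathbb C(t)$ in $L_0$ is $\mathbb C((1/t))$, and $D=d/dt$ on it by continuity.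

(A2) For $f\in K_n$ let $j(f)$ be the class of $\varphi_F(f)$ in degree $n$. This defines an injective graded homomorphism $\bigoplus_nK_n\to\operatorname{gr}L$, which extends to the fraction field $K$. Since $D\varphi_F(f)=\varphi_F(D_0f)+\varphi_F(X_\beta f)$ and the last term has degree at most $n-2$, we have $\bar Dj=jD_0$. The field $j(K_0)$ is the residue field of $L_0$, over which the residue field of $L$ is finite. If $\gamma\in\operatorname{gr}L$ is homogeneous, then $\gamma^e$ has integral degree $l$, and $\gamma^e\bar\pi^{\,l}$ lies in the residue field of $L$, with $\bar\pi=j(y/t)$. So $\gamma$ is algebraic over $j(K)$, and so is $\Omega$.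
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:birational}]
Apply Lemma~\ref{lem:trichotomy} to $Y=y\in L$. In cases (i) and (ii), $t$, $y$ and $z=Dy$ lie in a subfield of $L$ with residue field $\mathbb C$; then $v'$ has residue field $\mathbb C$ on $K$, although it contains the residue field of $\tilde v$, of transcendence degree $2$. So (iii) holds: $d(y)=1$, $x=\bar y$, and $w=\bar Dx\neq0$ is the class of $z$, in degree $2$. By Lemma~\ref{lem:Zh}, $h=w^2-x^4-tx^2$ is transcendental over $\mathbb C(t)$ and $\bar Dh=0$. Elements algebraic over $\mathbb C(t,h)$ are killed by $\bar D$, and $x$ is not. So $t,h,x$ are algebraically independent over $\mathbb C$, and hence so are $t,x,w$. For a polynomial $P\ne0$, the class of $P(t,y,z)$ in degree $\deg P$ is $P_{\mathrm{top}}(t,x,w)\ne0$. Thus $d=\deg$ on $K$ and $v'=v$. This proves $K_F=K$.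

Now let $F$ have any sign. By \eqref{eq:intertwine}, $\varphi_F^{-1}D_\alpha=D_\beta\varphi_F^{-1}$. Applying $\varphi_F^{-1}$ to $D_\alpha^2y=2y^3+ty+\alpha$ shows that $\tilde F=\varphi_F^{-1}(y)$ satisfies $D_\beta^2\tilde F=2\tilde F^3+t\tilde F+\alpha$, and $\tilde F\notin\mathbb C(t)$ because $\varphi_F$ fixes $\mathbb C(t)$.
\end{proof}

\section{Formal rigidity and the term of degree $-2$}\label{sec:rigid}

A homomorphism that preserves leading forms is close to the identity, so it has a logarithm, and the intertwining relation \eqref{eq:intertwine} becomes a sequence of equations for homogeneous derivations.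

\begin{lemma}\label{lem:log}
Let $\psi\colon K\to K$ be a $\mathbb C$-homomorphism with $\psi(t)=t$ and $\operatorname{lead}\psi(f)=\operatorname{lead}f$ for all $f\in K^*$. Then $\psi$ extends to a continuous automorphism of $\widehat K$, and $\psi=e^V$ with $V=\log\psi=\sum_{j\ge1}V_{-j}$, where $V_{-j}$ is a derivation of $K$ over $\mathbb C(t)$ with $V_{-j}K_n\subset K_{n-j}$. If $V_{-j}=cD_0$, then $c\in K_{-j-1}$.
\end{lemma}

\begin{proof}
As $\psi$ preserves $\deg$, it extends continuously to $\widehat K$, and $N=\psi-1$ lowers the degree by at least $1$. So $V=\sum_{i\ge1}(-1)^{i-1}N^i/i$ converges, lowers the degree, kills $\mathbb C$ and $t$, and $\psi=e^V$ has the inverse $e^{-V}$. To see that $V$ is a derivation, let $m>0$ be an integer and $\psi^m=\sum_i\binom miN^i$. Each component of $\psi^m(fg)-\psi^m(f)\psi^m(g)=0$ involves finitely many $i$ and is a polynomial in $m$ that vanishes at all positive integers; so its coefficients vanish. Since $\binom mi=\frac{(-1)^{i-1}}im+O(m^2)$ for $i\ge1$, the coefficient of $m^1$ is $V(fg)-V(f)g-fV(g)$.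 The continuous derivations $V$ and $V(y)\partial_y+V(z)\partial_z$ agree on $\mathbb C,t,y,z$, hence on $K$ and on $\widehat K$. Let $A_j\in K_{1-j}$, $B_j\in K_{2-j}$ ($j\ge1$) be the components of $V(y),V(z)$, and $V_{-j}=A_j\partial_y+B_j\partial_z$. If $V_{-j}=cD_0$, then $cz=A_j$.
\end{proof}

An identity between convergent sums of homogeneous derivations holds degree by degree: apply it to $t,y,z$ and take components.

\begin{lemma}\label{lem:commutant}
If $W$ is a derivation of $K$ over $\mathbb C(t)$ with $[W,D_0]=0$, then $W=fD_0$ with $f\in k$.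
\end{lemma}

\begin{proof}
Let $W=gZ+fD_0$. By \eqref{eq:bracketW}, $g\in k$ and $g/(2z^2)=D_0f$. So $g[1/z^2]=0$, $g=0$ and $D_0f=0$.
\end{proof}

These derivations are a real difficulty. For $c=1/t$, say, $e^{cD_0}$ is an automorphism of $\widehat K$ that fixes $t$, preserves leading forms and commutes with $D_0$: it is the flow of the autonomous equation for the time $c$. So the autonomous equation is not rigid, and rigidity has to come from $X_\alpha$, three degrees lower.

\begin{lemma}\label{lem:obstruction}
Let $c\in k\cap K_r$, $\mu\in\mathbb C$, and let $W$ be a derivation of $K$ over $\mathbb C(t)$ with $[W,D_0]+[cD_0,X_\mu]=0$. Then $c=0$.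
\end{lemma}

\begin{proof}
Let $W=gZ+fD_0$ and $\omega=\omega_\mu$. By \eqref{eq:brackets} and \eqref{eq:bracketW},
\[
[X_\mu,D_0]=\frac{y^2+\omega}{2z^2}D_0-D_0(\omega)Z=\frac\mu zD_0-D_0(\omega)Z,
\]
and with \eqref{eq:Xc},
\[
[cD_0,X_\mu]=-\frac{c\mu}zD_0+cD_0(\omega)Z-(c_t+\omega c_H)D_0 .
\]
The coefficient of $Z$ in the hypothesis gives $D_0(g-c\omega)=0$, so $g=c\omega+b$ with $b\in k$. The coefficient of $D_0$ gives
\[
D_0f=\frac{c\omega+b}{2z^2}-\frac{c\mu}z-c_t-\omega c_H=\frac{b-cy^2}{2z^2}-c_t+c_Hy^2-2\mu c_Hz .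
\]
Take classes, use Lemma~\ref{lem:classes} for $x=y$, and compare the coefficients of $[1]$ and $[y^2]$:
\[
-\frac b\Delta-\frac{ct}{2\Delta}-c_t=0,\qquad -\frac{bt}{2H\Delta}-\frac c\Delta+c_H=0 .
\]
Insert $b=-\frac{ct}2-\Delta c_t$ in the second equation and multiply by $4H$:
\[
0=\frac{ct^2+2t\Delta c_t-4Hc}\Delta+4Hc_H=c+2tc_t+4Hc_H=(1+r)c,
\]
by Lemma~\ref{lem:parity}(b). If $r$ is even, $1+r\ne0$. If $r$ is odd, which covers the critical value $r=-1$, then $c=0$ by Lemma~\ref{lem:parity}(a).
\end{proof}

\begin{proposition}\label{prop:rigid}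
Let $\psi$ be as in Lemma~\ref{lem:log} and $\psi D_\alpha=D_\alpha\psi$. Then $\psi$ is the identity.
\end{proposition}

\begin{proof}
$D_\alpha$ commutes with $N$, hence $[V,D_0+X_\alpha]=0$. Suppose $V\neq0$, and let $m$ be least with $V_{-m}\ne0$. In degree $1-m$ we get $[V_{-m},D_0]=0$, so $V_{-m}=cD_0$ with $c\in k\cap K_{-m-1}$. In degree $-m-2$ we get $[V_{-m-3},D_0]+[cD_0,X_\alpha]=0$, so $c=0$, a contradiction.
\end{proof}

\begin{corollary}\label{cor:unique}
Two BTs from $\alpha$ to $\beta$ with the same sign are equal.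
\end{corollary}

\begin{proof}
Let $F,G$ be the two; replacing them by $-F,-G$ we may assume that the sign is $+$. The automorphism $\psi=\varphi_F\varphi_G^{-1}$ fixes $t$, preserves leading forms, and commutes with $D_\alpha$ by \eqref{eq:intertwine}. So $\varphi_F=\varphi_G$ and $F=\varphi_F(y)=\varphi_G(y)=G$.
\end{proof}

\begin{proposition}\label{prop:F2}
Let $F$ be a BT from $\alpha$ to $\beta$ with $\epsilon(F)=+$, and $\kappa=\beta-\alpha$. Then $F=y+F_{-2}+(\text{degree}\le-3)$ with $F_{-2}\in K_{-2}$ and $[F_{-2}]=-\frac\kappa2[1/g_+]$.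
\end{proposition}

\begin{proof}
Let $\varphi_F=e^V$. By \eqref{eq:intertwine}, on $\widehat K$,
\[
D_0+X_\alpha=e^V(D_0+X_\beta)e^{-V}=\sum_{i\ge0}\frac1{i!}(\operatorname{ad}V)^i(D_0+X_\beta),\qquad(\operatorname{ad}V)(W)=[V,W].
\]
We compare degrees $0,-1,-2,-3$.

\emph{Degree $0$:} $[V_{-1},D_0]=0$, so $V_{-1}=cD_0$ with $c\in k\cap K_{-2}$.

\emph{Degree $-1$:} $[V_{-2},D_0]+\frac12[V_{-1},[V_{-1},D_0]]=0$, so $[V_{-2},D_0]=0$ and $V_{-2}=c_2D_0$ with $c_2\in k\cap K_{-3}=0$. From now on every iterated bracket that contains $V_{-2}$, or has innermost bracket $[V_{-1},D_0]$, is zero.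

\emph{Degree $-2$:} $X_\alpha=X_\beta+[V_{-3},D_0]$, so $[V_{-3},D_0]=-\kappa\partial_z$.

\emph{Degree $-3$:} $[V_{-4},D_0]+[V_{-1},X_\beta]+\frac12[V_{-1},[V_{-3},D_0]]=0$. As $X_\beta-\frac\kappa2\partial_z=X_\mu$ with $\mu=\beta-\frac\kappa2$, this is $[V_{-4},D_0]+[cD_0,X_\mu]=0$, and Lemma~\ref{lem:obstruction} gives $V_{-1}=0$.

Hence $F=e^Vy=y+V_{-3}y+(\text{degree}\le-3)$. In \eqref{eq:E}, $D_\alpha^2y$ contributes $\alpha$ in degree $0$, so the part of degree $0$ is $D_0^2F_{-2}=(6y^2+t)F_{-2}+\kappa$. This is the linearized autonomous equation with a constant source, and $1/g_+$ provides a particular solution: $D_0(1/g_+)=-2y/g_+$ and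
\[
D_0^2\Bigl(\frac1{g_+}\Bigr)=\frac{4y^2-2z}{g_+}=\frac{6y^2+t}{g_+}-2 .
\]
So $\gamma=F_{-2}+\frac\kappa2\cdot\frac1{g_+}$ satisfies $D_0^2\gamma=(6y^2+t)\gamma$, and so does $z$. Put $\gamma=fz$. Then $zD_0^2f+2D_0z\,D_0f=0$, that is, $D_0(z^2D_0f)=0$, so $D_0f=c'/z^2$ with $c'\in k$. As $[1/z^2]\ne0$, we get $c'=0$, $f\in k$, and $[\gamma]=[D_0(fy)]=0$.
\end{proof}

\section{The logarithmic form and an integrality condition}\label{sec:log}

So far we used only formal expansions, which do not restrict $\kappa$ in any visible way. The restriction comes from the rationality of $F$, through its poles. A pole of a solution of $P_{II}$ is simple with residue $\pm1$, like a pole of a logarithmic derivative; this suggests writing $F$ as a logarithmic derivative plus a polynomial. To control the polynomial we need the expansion of the general solution at one of its poles.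

\begin{lemma}\label{lem:pole}
Let $\xi,\eta$ be independent variables. There is an embedding $\iota\colon K\to\mathbb C(\xi,\eta)((s))$ over $\mathbb C$ with $\iota D_\alpha=\frac d{ds}\iota$, $\iota(t)=\xi+s$ and $\iota(y)=\frac1s+O(s)$. For $c\in\mathbb C(t)$ we have $\iota(c)=c(\xi)+O(s)$.
\end{lemma}

\begin{proof}
Look for a solution $y=s^{-1}+c_1s+c_2s^2+c_3s^3+\cdots$ of $y_{ss}=2y^3+(\xi+s)y+\alpha$. Orders $s^{-3}$ and $s^{-2}$ hold. Order $s^{-1}$ gives $0=6c_1+\xi$, and order $s^0$ gives $2c_2=6c_2+1+\alpha$. At order $s$ the equation is $6c_3=6c_3+6c_1^2+\xi c_1$, which holds for $c_1=-\xi/6$ and leaves $c_3=\eta$ free. At order $s^{j-2}$, $j\ge4$, the coefficient of $c_j$ is $j(j-1)-6=(j-3)(j+2)\ne0$, so $c_j\in\mathbb C[\xi,\eta]$ is determined. Thus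
\[
y(s)=\tfrac1s-\tfrac\xi6s-\tfrac{\alpha+1}4s^2+\eta s^3+\cdots .
\]
Send $t,y,z$ to $\xi+s$, $y(s)$, $z(s)=dy/ds$. The Jacobian determinant of these three series with respect to $(s,\xi,\eta)$ is
\[
(y_\xi-y_s)z_\eta-(z_\xi-z_s)y_\eta=s^{-2}\cdot3s^2+2s^{-3}\cdot s^3+O(s)=5+O(s)\neq0 .
\]
If $P\ne0$ were a polynomial relation of least degree among them, differentiating it would show that the three partial derivatives of $P$ are relations as well; they would be zero and $P$ constant, which is absurd. So $\iota$ is a well-defined embedding, and $\iota D_\alpha=\frac d{ds}\iota$ holds on $t,y,z$.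
\end{proof}

Write $\operatorname{res}$ for the coefficient of $s^{-1}$. Then $\operatorname{res}\iota(D\log\rho)=\operatorname{ord}_s\iota(\rho)\in\mathbb Z$ for $\rho\in K^*$, and $\operatorname{res}\iota(ay+c)=a(\xi)$ for $a,c\in\mathbb C(t)$.

\begin{proposition}\label{prop:logrep}
For every BT $F$ of $P_{II}(\alpha)$ there are $a\in\mathbb Z$, $c\in\mathbb C(t)$ and $\rho\in K^*$ with
\[
F=ay+c+D_\alpha\log\rho .
\]
\end{proposition}

\begin{proof}
The ring $R=\mathbb C(t)[y,z]$ is factorial and $DR\subset R$. For an irreducible $p\in R$ let $\operatorname{ord}_p$ be the valuation and $O_p$ the local ring; $DO_p\subset O_p$. Suppose $\operatorname{ord}_pF=-m<0$. If $p\mid Dp$, then $D\log f\in O_p$ for all $f\in K^*$, so all terms of \eqref{eq:E} except $2F^3$ have order at least $-m>-3m$, which is impossible. So $p\nmid Dp$. Write $F=Ap^{-m}$ with $A\in O_p^*$. Then $D^2F=m(m+1)A(Dp)^2p^{-m-2}+(\text{order}\ge-m-1)$ has order $-m-2$, and $2F^3=2A^3p^{-3m}$. Hence $m=1$ and $A^2\equiv(Dp)^2$ modulo $p$. In the residue field this gives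 $A\equiv\epsilon_pDp$ with $\epsilon_p=\pm1$, that is, $F-\epsilon_pDp/p\in O_p$. Let $\rho=\prod p^{\epsilon_p}$ over the finitely many such $p$, up to associates. Then $Q=F-D\log\rho$ lies in $\bigcap_pO_p=R$, and $\operatorname{wt}Q\le1$ by Lemma~\ref{lem:weight}. So $Q=ay+c$ with $a,c\in\mathbb C(t)$.

The series $\iota(F)$ satisfies $f_{ss}=2f^3+(\xi+s)f+\beta$, so, as in Lemma~\ref{lem:local}(c), it is regular or has a simple pole with residue $\pm1$. Hence $a(\xi)=\operatorname{res}\iota(F)-\operatorname{res}\iota(D\log\rho)\in\mathbb Z$, and $a$ is a constant integer.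
\end{proof}

We now do in general the second computation of Example~\ref{ex:T2}.

\begin{lemma}\label{lem:components}
Let $\rho\in K^*$, $\rho_0=\operatorname{lead}\rho$, and let $\Lambda_n$ be the components of $\Lambda=D_\alpha\log\rho$. Then $\Lambda_1=D_0\log\rho_0$ and $[\Lambda_0]=0$. If $\Lambda_1=my$ with $m\in\mathbb C$, then $m=2j$ with $j\in\mathbb Z$, $\rho_0=Cg_+^{\,j}$ with $C\in k^*$ homogeneous, and, with $\nu=j(\alpha+\frac12)$,
\begin{equation}\label{eq:Lambda}
[\Lambda_{-2}]=\Bigl(\frac{C_t}C-\frac{\nu t}{2B}\Bigr)[1]-\Bigl(\frac{C_H}C+\frac\nu B\Bigr)[y^2].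
\end{equation}
\end{lemma}

\begin{proof}
Since $\rho/\rho_0-1$ has negative degree, $\ell=\log(\rho/\rho_0)=\sum_{n\le-1}\ell_n$ converges in $\widehat K$, and $\Lambda=D_0\log\rho_0+X_\alpha\log\rho_0+D_0\ell+X_\alpha\ell$. The first two terms are homogeneous of degrees $1$ and $-2$, and $\deg X_\alpha\ell\le-3$. So $\Lambda_1=D_0\log\rho_0$, $\Lambda_0=D_0\ell_{-1}$ and $\Lambda_{-2}=X_\alpha\log\rho_0+D_0\ell_{-3}$. Let $\Lambda_1=my$. Taking residues on $\mathcal E$ (Lemma~\ref{lem:local}) gives $m\in\mathbb Z$ and $\operatorname{div}\rho_0=m(\infty_+-\infty_-)$. If $m=2i+1$ were odd, $\rho_0g_+^{-i}$ would have divisor $\infty_+-\infty_-$, impossible in genus one. So $m=2j$, and $C=\rho_0g_+^{-j}$ has no poles, lies in $k^*$ and is homogeneous. By \eqref{eq:Xc},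
\[
X_\alpha\log\rho_0=\frac\nu{g_+}+\frac{C_t+C_H(-y^2+2\alpha z)}C ,
\]
and \eqref{eq:classg} gives \eqref{eq:Lambda}.
\end{proof}

We shall use twice the following observation about $C\in k^*=\mathbb C(t)(H)^*$:
\begin{equation}\label{eq:order}
\text{if } C_H/C=-\mu/B \text{ with }\mu\in\mathbb C,\ \text{ then } \mu\in\mathbb Z \text{ and } CB^\mu\in\mathbb C(t)^* .
\end{equation}
Indeed, $-\mu$ is the residue of $C_H/C$ at $H=t^2/4$, which is the order of $C$ there, and $(CB^\mu)_H=0$.

\begin{proposition}\label{prop:integral}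
Let $F$ be a BT from $\alpha$ to $\beta$ with $\epsilon(F)=+$, $\kappa=\beta-\alpha$, and $F=ay+c+D_\alpha\log\rho$ as in Proposition~\ref{prop:logrep}. Then $a=1-2j$ with $j\in\mathbb Z$, and
\[
\frac\kappa2+j\Bigl(\alpha+\frac12\Bigr)\in\mathbb Z .
\]
\end{proposition}

\begin{proof}
$F$, $ay$ and $\Lambda=D\log\rho$ have degree at most $1$, so $\deg c\le1$, and $\deg c\le0$ because degrees in $\mathbb C(t)$ are even. In degree $1$ we get $\Lambda_1=(1-a)y$, so $1-a=2j$ by Lemma~\ref{lem:components}. In degree $-2$ we get $F_{-2}=c_{-2}+\Lambda_{-2}$ with $c_{-2}\in\mathbb Ct^{-1}\subset k$. By Proposition~\ref{prop:F2} and \eqref{eq:classg}, the coefficient of $[y^2]$ in $[F_{-2}]$ is $\kappa/(2B)$. Comparing with \eqref{eq:Lambda} gives $C_H/C=-(\frac\kappa2+\nu)/B$, and \eqref{eq:order} concludes.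
\end{proof}

\section{The integer $a$ for $\alpha\notin\frac12+\mathbb Z$}\label{sec:a}

For $\alpha\in\frac12+\mathbb Z$, Proposition~\ref{prop:integral} gives $\kappa\in2\mathbb Z$ whatever $j$ is. For other $\alpha$ we must bound $j$. The key is that no nonzero multiple of $y$ is a logarithmic derivative up to $\mathbb C(t)$. This fails for $\alpha=-\frac12$, where $D\log g_+=2y$; there the identity map can be written as $y=(1-2j)y+D\log g_+^{\,j}$ for every $j$, so $a$ is not even well defined. This section is the only place where $\alpha\notin\frac12+\mathbb Z$ is assumed.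

\begin{lemma}\label{lem:constants}
For every $\alpha$, the kernel of $D_\alpha$ on $\widehat K$ is $\mathbb C$.
\end{lemma}

\begin{proof}
Let $Dq=0$, $q\ne0$, $m=\deg q$. In degree $m+1$ we get $D_0q_m=0$, so $q_m\in k$. In degree $m-2$ we get $D_0q_{m-3}+X_\alpha q_m=0$; by \eqref{eq:Xc}, $(q_m)_t[1]-(q_m)_H[y^2]=0$. So $q_m\in\mathbb C^*$ and $m=0$. Now $q-q_0$ is in the kernel and has negative degree, so it is zero.
\end{proof}

\begin{lemma}\label{lem:nocurve}
Let $-\frac12\le\operatorname{Re}\alpha<\frac12$ and $\alpha\ne-\frac12$. Then no irreducible $p\in R$ divides $D_\alpha p$.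
\end{lemma}

\begin{proof}
Suppose $Dp=\Lambda p$ with $\Lambda\in R$. Multiplying $p$ by an element of $\mathbb C(t)^*$, we may assume $p\in\mathbb C[t,y,z]$. By Lemma~\ref{lem:weight}, $\Lambda=my+r$ with $m,r\in\mathbb C(t)$, and $m(\xi)=\operatorname{res}\iota(\Lambda)=\operatorname{ord}_s\iota(p)$, so $m\in\mathbb Z$. As $\deg\Lambda\le1$, we have $\deg r\le1$, hence $\deg r\le0$, and $\Lambda_1=my$, $\Lambda_0=r_0\in\mathbb C$, $\Lambda_{-2}=r_{-2}\in\mathbb Ct^{-1}$. Apply Lemma~\ref{lem:components} to $\rho=p$: $m=2j$, $p_0=\operatorname{lead}p=Cg_+^{\,j}$, and $r_0[1]=0$ gives $r_0=0$. Comparing \eqref{eq:Lambda} with $r_{-2}[1]$,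
\[
\frac{C_H}C=-\frac\nu B,\qquad r_{-2}=\frac{C_t}C-\frac{\nu t}{2B}.
\]
By \eqref{eq:order}, $\nu\in\mathbb Z$ and $C=C_1B^{-\nu}$ with $C_1\in\mathbb C(t)^*$ homogeneous, so $C_1$ is a constant times $t^l$, $l\in\mathbb Z$. As $B_t=-t/2$, we get $C_t/C=l/t+\nu t/(2B)$ and $r_{-2}=l/t$.

Now we use that $p_0$ is a polynomial. We have $p_0=C_1\,g_+^{\,j-\nu}g_-^{-\nu}$, and $g_+,g_-$ are non-associate irreducibles of $R$ (they are linear in $z$). So $\nu\le0$ and $\nu\le j$. If $j\ne0$, then $\alpha+\frac12=\nu/j$ is real, and the hypothesis gives $0<\alpha+\frac12<1$. For $j>0$ this gives $\nu>0$, and for $j<0$ it gives $\nu>j$; both are excluded. So $j=0$ and $\Lambda=r=l/t+O(t^{-2})$. The series $\psi_0=t^l\exp\int(r-l/t)\,dt\in\mathbb C((1/t))^*$, with the integral taken without constant term, satisfies $\psi_0'=r\psi_0$. Then $D(p/\psi_0)=0$, so $p\in\mathbb C\psi_0$ by Lemma~\ref{lem:constants} and $p\in\mathbb C(t)$ by Lemma~\ref{lem:parity}(c). This contradicts the irreducibility of $p$ in $R$.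
\end{proof}

\begin{lemma}\label{lem:ny}
Let $\alpha\notin\frac12+\mathbb Z$ and $n\in\mathbb Z$. If $ny\in\mathbb C(t)+D_\alpha\log K^*$, then $n=0$.
\end{lemma}

\begin{proof}
Fix $n$. If $ny=c+D_{\alpha\pm1}\log g$, apply $\varphi_{T_\pm}$, which fixes $\mathbb C(t)$, satisfies $\varphi_{T_\pm}D_{\alpha\pm1}=D_\alpha\varphi_{T_\pm}$ and sends $y$ to $y\mp D_\alpha\log g_\pm$; we get $ny=c+D_\alpha\log(\varphi_{T_\pm}(g)\,g_\pm^{\pm n})$. So the property passes from $\alpha\pm1$ to $\alpha$ for all $\alpha$, and we may assume that $\alpha$ is as in Lemma~\ref{lem:nocurve}. Let $ny=c+D\log g$. If an irreducible $p\in R$ occurred in $g$ with exponent $e\ne0$, then $D\log g\in eDp/p+O_p$ would have a pole along $p$, as $p\nmid Dp$; but $ny-c\in R$. So $g\in\mathbb C(t)^*$, $ny\in\mathbb C(t)$ and $n=0$.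
\end{proof}

\begin{proposition}\label{prop:a}
Let $\alpha\notin\frac12+\mathbb Z$ and let $F=ay+c+D_\alpha\log\rho$ be a BT of $P_{II}(\alpha)$, written as in Proposition~\ref{prop:logrep}. Then $a=\pm1$.
\end{proposition}

\begin{proof}
Let $F$ go from $\alpha$ to $\beta$. By Propositions~\ref{prop:birational} and~\ref{prop:logrep}, $\varphi_F^{-1}(y)=\tilde ay+\tilde c+D_\beta\log\tilde\rho$ with $\tilde a\in\mathbb Z$, $\tilde c\in\mathbb C(t)$. Applying $\varphi_F$,
\[
y=\tilde aF+\tilde c+D_\alpha\log\varphi_F(\tilde\rho)=\tilde aa\,y+(\tilde ac+\tilde c)+D_\alpha\log\bigl(\rho^{\tilde a}\varphi_F(\tilde\rho)\bigr).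
\]
Lemma~\ref{lem:ny} with $n=1-a\tilde a$ gives $a\tilde a=1$.
\end{proof}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $F$ be a BT from $\alpha$ to $\beta$, first with $\epsilon(F)=+$. We claim that $\beta\in\alpha+2\mathbb Z$ or $\beta\in-\alpha-1+2\mathbb Z$. Let $j$ be as in Proposition~\ref{prop:integral}. If $\alpha\in\frac12+\mathbb Z$, then $j(\alpha+\frac12)\in\mathbb Z$, so $\beta-\alpha\in2\mathbb Z$. If $\alpha\notin\frac12+\mathbb Z$, then $1-2j=\pm1$ by Proposition~\ref{prop:a}. For $j=0$ we get $\beta-\alpha\in2\mathbb Z$, and for $j=1$ we get $\beta-\alpha+2\alpha+1\in2\mathbb Z$. This proves the claim.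

Let $G=T^{2m}$ if $\beta=\alpha+2m$, and otherwise $G=S\circ T^{1-2m}$, where $\beta=-\alpha-1+2m$. Then $G$ is a BT from $\alpha$ to $\beta$ with $\epsilon(G)=+$ by Corollary~\ref{cor:sign}, and $F=G$ by Corollary~\ref{cor:unique}.

If $\epsilon(F)=-$, then $-F=S\circ F$ is a BT with sign $+$, so $-F$ is $T^{2m}$ or $S\circ T^{1-2m}$, and $F$ is $S\circ T^{2m}$ or $T^{1-2m}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
(i) is Proposition~\ref{prop:birational}.

(ii) A BT $F$ of $P_{II}(\alpha)$ determines the pair $(\beta,\epsilon(F))$ and, by Corollary~\ref{cor:unique}, is determined by it. The pair of $T^n$ is $(\alpha+n,(-1)^n)$ and the pair of $S\circ T^n$ is $(-\alpha-n,(-1)^{n+1})$. By Theorem~\ref{thm:main} the values of $\beta$ that occur are: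
\[
\begin{array}{c|cc}
 & T^n & S\circ T^n\\ \hline
\epsilon=+ & \alpha+2\mathbb Z & -\alpha-1+2\mathbb Z\\
\epsilon=- & \alpha+1+2\mathbb Z & -\alpha+2\mathbb Z
\end{array}
\]
Their union is $(\alpha+\mathbb Z)\cup(-\alpha+\mathbb Z)$, and the number of BTs from $\alpha$ to $\beta$ is the number of rows that contain $\beta$. If $2\alpha\notin\mathbb Z$, the four classes are disjoint and the number is one. If $\alpha\in\mathbb Z$, the two classes in each row have opposite parity and fill $\mathbb Z$, so the number is two. If $\alpha\in\frac12+\mathbb Z$, then $2\alpha+1$ is even, the two classes in each row coincide, and the rows $\alpha+2\mathbb Z$ and $\alpha+1+2\mathbb Z$ are disjoint; the number is one. Distinct $T^n$ have distinct $\beta$, and so do distinct $S\circ T^n$. Finally, $T^n=S\circ T^m$ if and only if the pairs agree, that is, $2\alpha=-(n+m)$ with $n+m$ odd; this means $\alpha\in\frac12+\mathbb Z$ and $m=-2\alpha-n$.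

(iii) By algebraic independence, the substitution $y\mapsto\mathcal P$, $z\mapsto\mathcal P'$ is an isomorphism of $K$ onto the field $\mathbb C(t)(\mathcal P,\mathcal P')$ of meromorphic functions, and it takes $D_\alpha$ to $d/dt$. So \eqref{eq:E} holds in $K$, and Lemma~\ref{lem:criterion} and Theorem~\ref{thm:main} apply.
\end{proof}

\begin{thebibliography}{9}

\bibitem{poster}
\texttt{https://fsw01.bcc.cuny.edu/joel.nagloo/posterManzour.pdf}

\bibitem{Serre}
Serre, \emph{Local Fields}.

\end{thebibliography}
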